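# Algebraic models of the torus with no algebraic cycles in intermediate dimensions

## 1. Real algebraic sets, their fundamental classes, and $H_k^{\mathrm{alg}}$

**Definition 1 (real algebraic sets).** A *real algebraic set* is the set $X\subset\mathbb R^N$ of common zeros of some real polynomials. It is *irreducible* if it is nonempty and not the union of two proper algebraic subsets. Its *dimension* is the Krull dimension of its ring of polynomial functions. A set $X$ of dimension $n$ is *nonsingular* if at every point of $X$ the gradients of the polynomials vanishing on $X$ span a space of dimension $N-n$. It is then a smooth submanifold of $\mathbb R^N$ of dimension $n$.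

Example. The circle $x^2+y^2=1$ is irreducible, nonsingular, of dimension $1$. The curve
$$Z_0=\{(x,y):\ y^2=x^2(x-1)(2-x)\}$$
consists of an oval over $1\le x\le 2$ and the isolated point $(0,0)$. The polynomial $y^2-x^2(x-1)(2-x)$ is irreducible even over $\mathbb C$, because $x^2(x-1)(2-x)$ is not a square, and $Z_0$ is infinite. So $Z_0$ is an irreducible algebraic set of dimension $1$ whose ideal is generated by this polynomial. It is singular at the origin, where the gradient vanishes. An irreducible set may thus have pieces of smaller dimension.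

Two facts will be used. First, an algebraic set is a finite union of irreducible components, and on a nonsingular set each point lies on only one of them (the local ring is regular, hence a domain). The components are then closed, finite in number and disjoint, so *a connected nonsingular real algebraic set is irreducible*. Second, a compact real algebraic set can be triangulated so that a given algebraic subset is a subcomplex.

We shall also use algebraic subsets of $\mathbb P^m(\mathbb R)$, that is, zero sets of real forms (homogeneous polynomials). Nothing is lost: the map $[x]\mapsto xx^T/|x|^2$ identifies $\mathbb P^m(\mathbb R)$ biregularly with the compact nonsingular algebraic set of symmetric matrices $P$ with $P^2=P$ and $\operatorname{tr}P=1$. A polynomial in the functions $x_ix_j/|x|^2$ becomes a form after multiplication by a power of $|x|^2$. A form $F$ of degree $e$ has the same zeros as $F^2/|x|^{2e}$, which is a polynomial in the $x_ix_j/|x|^2$. So the algebraic subsets are the same on both sides.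

**Definition 2 (algebraic model).** An *algebraic model* of a compact smooth manifold $M$ is a nonsingular real algebraic set diffeomorphic to $M$. Every compact smooth manifold has one.

Example. The product $(S^1)^n\subset\mathbb R^{2n}$, given by $x_i^2+y_i^2=1$ for $i=1,\dots,n$, is an algebraic model of the torus $\mathbb R^n/\mathbb Z^n$. The circle itself has many models: $x^4+y^4=1$ is another.

**Definition 3 (fundamental class).** Let $Z$ be a compact real algebraic set of dimension $d$. Its class $[Z]\in H_d(Z,\mathbb Z/2)$ is the sum of all $d$-simplices of a triangulation. By Borel–Haefliger this is a well-defined class. At each point near which $Z$ is a $d$-manifold, it restricts to the generator of local homology. If $Z\subset X$, we write $[Z]$ also for the image in $H_d(X,\mathbb Z/2)$.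

Example. For $Z_0$ above, $[Z_0]$ is the sum of the edges of the oval. The isolated point contributes nothing.

**Definition 4 ($H_k^{\mathrm{alg}}$).** Let $X$ be a compact nonsingular real algebraic set. Then $H_k^{\mathrm{alg}}(X,\mathbb Z/2)\subset H_k(X,\mathbb Z/2)$ is the subgroup generated by the classes $[Z]$ of the irreducible algebraic subsets $Z\subset X$ of dimension $k$.

Example. On $X=(S^1)^n$, fix a point in each factor. For $I\subset\{1,\dots,n\}$ with $|I|=k$, the subset $(S^1)^I\times\{\mathrm{points}\}$ is nonsingular and connected, so it is irreducible. These classes form a basis of $H_k(X,\mathbb Z/2)$, hence $H_k^{\mathrm{alg}}=H_k$ for all $k$.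

## 2. Vanishing of $H_1^{\mathrm{alg}}$ on models of $\mathbb R^n/\mathbb Z^n$

The group $H_k^{\mathrm{alg}}$ depends on the model and not only on the manifold. We ask how small it can be. The following problem is from the paper "Curves On Algebraic Models Of Smooth Manifolds".

*Let $n>1$ be odd. Is there an algebraic model $X$ of the $n$-torus $\mathbb R^n/\mathbb Z^n$ with $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=0$?*

In words: can one put real algebraic equations on the torus so that no algebraic curve on it detects any mod 2 homology? For some manifolds the topology forbids this. It is known that if $X$ is any algebraic model of $\mathbb P^n(\mathbb R)$ with $n$ even, then $w_1(X)\ne0$, and hence $H_k^{\mathrm{alg}}(X,\mathbb Z/2)=H_k(X,\mathbb Z/2)\cong\mathbb Z/2$ for $0\le k\le n$. The torus is parallelizable, so all its Stiefel–Whitney classes vanish and this obstruction says nothing. The answer is yes, for every $n\ge2$.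

**Theorem A.** Let $n\ge 2$. There is an algebraic model $X$ of $\mathbb R^n/\mathbb Z^n$ with $H_k^{\mathrm{alg}}(X,\mathbb Z/2)=0$ for all $k$ with $0<k<n$. In particular $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=0$.

**Theorem B.** Let $n\ge2$. For every subgroup $V\subset H_1(\mathbb R^n/\mathbb Z^n,\mathbb Z/2)$ there are an algebraic model $X$ and a diffeomorphism $\varphi:X\to\mathbb R^n/\mathbb Z^n$ with $\varphi_*H_1^{\mathrm{alg}}(X,\mathbb Z/2)=V$.

**The extreme cases.** The range $0<k<n$ in Theorem A is the largest possible. A point is algebraic, so $H_0^{\mathrm{alg}}=H_0$. A model $X$ of the torus is connected and nonsingular, hence irreducible, so $[X]\in H_n^{\mathrm{alg}}(X,\mathbb Z/2)$ and $H_n^{\mathrm{alg}}=H_n$. For $n=1$ this says $H_1^{\mathrm{alg}}(X)=H_1(X)\neq0$: the circle itself is the curve. For $n\ge2$ the obvious model $(S^1)^n$ is the worst one, since there $H_k^{\mathrm{alg}}=H_k$ for all $k$. Its coordinate circles are algebraic, and we need a torus without such curves.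

A natural place to look is among complex tori that embed in projective space. Their algebraic subvarieties are constrained by linear algebra on a lattice, and for a general lattice there are few of them.

## 3. Complex tori with a real structure

**Facts recalled.** Let $\Lambda\subset\mathbb C^n$ be a lattice (a discrete subgroup of rank $2n$) and $A=\mathbb C^n/\Lambda$.

* *Lefschetz's theorem.* If there is a positive definite Hermitian form $H$ on $\mathbb C^n$ whose imaginary part takes integer values on $\Lambda\times\Lambda$, then $A$ has a holomorphic embedding in some $\mathbb P^m(\mathbb C)$.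
* *Chow's theorem.* A closed analytic subset of $\mathbb P^m(\mathbb C)$ is algebraic.
* *Homology of tori.* $H_k(A,\mathbb Z)=\wedge^k\Lambda$ and $H^k(A,\mathbb Z)=\wedge^k\Lambda^*$, with the usual pairing of exterior powers. For example, $u\wedge v$ with $u,v\in\Lambda$ is the class of the map $(\mathbb R/\mathbb Z)^2\to A$, $(s,t)\mapsto su+tv$.

**The lattices.** Let $\varepsilon_1,\dots,\varepsilon_n$ be the standard basis of $\mathbb R^n$, $D$ an integer $n\times n$ matrix with columns $d_1,\dots,d_n$, and $M$ a real symmetric positive definite matrix. Put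
$$g_i=\varepsilon_i,\qquad \tau_j=\tfrac12 d_j+\sqrt{-1}\,M\varepsilon_j,\qquad \Lambda=\Lambda_M=\bigoplus\mathbb Zg_i\oplus\bigoplus\mathbb Z\tau_j,\qquad A=A_M=\mathbb C^n/\Lambda .$$
This is a lattice because $M$ is invertible. Note $d_j=\sum_kD_{kj}g_k$. Parameter $M$ will be chosen "very general"; parameter $D$ will carry the arithmetic.

Example. For $n=1$ and $D=1$, $\Lambda=\mathbb Z+\mathbb Z(\tfrac12+\sqrt{-1}\,m)$ with $m>0$. A point $z=x+\sqrt{-1}y$ is fixed by conjugation in $A$ when $2\sqrt{-1}\,y=a+b(\tfrac12+\sqrt{-1}m)$ with $a,b\in\mathbb Z$. Then $a=-b/2$, so $b=2b'$ and $y=mb'$. Subtracting $b'\tau$ makes $z$ real: the fixed locus is one circle. For $D=0$ the condition is $y=mb/2$ with any $b\in\mathbb Z$, and there are two circles, $y=0$ and $y=m/2$.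

**Step 1 (projectivity).** We check that $A$ embeds in projective space. Put $H(x,y)=2x^{T}M^{-1}\bar y$, a positive definite Hermitian form, and $E=\operatorname{Im}H$. Then $E(g_i,g_j)=0$, and
$$E(g_i,\tau_j)=\operatorname{Im}\,2\varepsilon_i^TM^{-1}(\tfrac12d_j-\sqrt{-1}M\varepsilon_j)=-2\delta_{ij}.$$
In $H(\tau_i,\tau_j)=2(\tfrac12d_i+\sqrt{-1}M\varepsilon_i)^TM^{-1}(\tfrac12d_j-\sqrt{-1}M\varepsilon_j)$ the imaginary terms are $\sqrt{-1}(\varepsilon_i^Td_j-d_i^T\varepsilon_j)$, so $E(\tau_i,\tau_j)=D_{ij}-D_{ji}$. Hence $E$ is integral on $\Lambda$, and Lefschetz's theorem gives a holomorphic embedding $\iota:A\to\mathbb P^m(\mathbb C)$.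

**Step 2 (real structure).** We make $A$ a variety over $\mathbb R$ whose conjugation is the obvious one. Complex conjugation $\sigma$ of $\mathbb C^n$ satisfies
$$\sigma g_i=g_i,\qquad \sigma\tau_j=\tfrac12d_j-\sqrt{-1}M\varepsilon_j=d_j-\tau_j=\sum_kD_{kj}g_k-\tau_j\in\Lambda,$$
so it induces an antiholomorphic involution $\sigma$ of $A$. The map
$$x\mapsto(\iota(x),\overline{\iota(\sigma x)})\in\mathbb P^m(\mathbb C)\times\mathbb P^m(\mathbb C)$$
is holomorphic (two antiholomorphic maps compose to a holomorphic one) and an embedding (already the first component is). If $x\mapsto(u,v)$, then $\sigma x\mapsto(\iota(\sigma x),\overline{\iota(x)})=(\bar v,\bar u)$. Compose with the Segre embedding $(u,v)\mapsto[uv^T]$ into the projective space of $(m+1)\times(m+1)$ matrices. Since $\bar v\bar u^T=\overline{(uv^T)}^{\,T}$, the involution $\sigma$ becomes the restriction of $[P]\mapsto[\bar P^T]$. The Hermitian matrices form a real form of the space of all complex matrices and are the fixed vectors of $P\mapsto\bar P^T$. In coordinates given by a real basis of Hermitian matrices,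 $[P]\mapsto[\bar P^T]$ is the standard conjugation of $\mathbb P^{m'}(\mathbb C)$.

By Chow's theorem the image of $A$ is a nonsingular projective variety. It is stable under conjugation, so with each form $F$ its ideal contains $\bar F$, hence the real forms $F+\bar F$ and $\sqrt{-1}(F-\bar F)$. Its ideal is therefore generated by real forms. Thus $A$ is a smooth projective variety over $\mathbb R$ with $A(\mathbb R)=A^\sigma$.

**Step 3 (real points).** We show that if $\det D$ is odd, then $A(\mathbb R)=\mathbb R^n/\mathbb Z^n$. Let $z\in\mathbb C^n$ with $z-\bar z\in\Lambda$, say $2\sqrt{-1}\operatorname{Im}z=a+\sum_jb_j\tau_j$ with $a,b\in\mathbb Z^n$. The real part gives $a+\tfrac12Db=0$, so $Db\equiv0$ mod 2. As $\det D$ is odd, $D$ is invertible mod 2, so $b=2b'$ with $b'\in\mathbb Z^n$. The imaginary part gives $\operatorname{Im}z=\tfrac12Mb=Mb'$, so $z-\sum b_j'\tau_j$ is real. Hence every fixed point comes from $\mathbb R^n$. If $a+\sum b_j\tau_j$ is real, then $Mb=0$, so $b=0$; thus $\Lambda\cap\mathbb R^n=\mathbb Z^n$. This gives $A(\mathbb R)=\mathbb R^n/\mathbb Z^n$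 and
$$H_1(A(\mathbb R),\mathbb Z)=\bigoplus\mathbb Zg_i\subset\Lambda=H_1(A,\mathbb Z),\qquad H_k(A(\mathbb R),\mathbb Z/2)=\wedge^k\Big(\bigoplus\mathbb Zg_i\Big)\otimes\mathbb Z/2 .$$

**Step 4 ($X=A(\mathbb R)$ is a model).** We check nonsingularity. At a real point, in an affine chart, the real polynomials in the ideal of $A$ have $m'-n$ independent differentials, since $A$ is smooth of dimension $n$. No further polynomials vanish on $A(\mathbb R)$: near a real point, $A(\mathbb R)$ looks like $\mathbb R^n\subset\mathbb C^n$, so a holomorphic function on $A$ vanishing on $A(\mathbb R)$ near that point vanishes on an open set, and $A$ is irreducible. So the rank is exactly $m'-n$ and $\dim A(\mathbb R)=n$. By the remark on projective space in Section 1, $X:=A(\mathbb R)$ is a compact nonsingular real algebraic set in some $\mathbb R^N$, hence an algebraic model of $\mathbb R^n/\mathbb Z^n$. Its algebraic subsets are exactly the zero sets in $A(\mathbb R)$ of real forms.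

**Step 5 (the action on cohomology).** We record $\sigma^*$ for later. Let $g^i,\tau^j$ be the basis of $\Lambda^*$ dual to $g_i,\tau_j$, and $\sigma^*g^i=g^i\circ\sigma$. Then $g^i(\sigma g_k)=\delta_{ik}$ and $g^i(\sigma\tau_j)=g^i(d_j-\tau_j)=D_{ij}$, that is,
$$\sigma^*g^i=g^i+\sum_jD_{ij}\tau^j.\tag{1}$$

## 4. Two lattices that fail: $D=0$ and $D=\mathrm{Id}$

**The lattice $D=0$.** Take $\tau_j=\sqrt{-1}M\varepsilon_j$. In Step 3 the real part now says only $a=0$, so $\operatorname{Im}z=\tfrac12Mb$ with $b\in\mathbb Z^n$ arbitrary. Modulo $\Lambda$ there are $2^n$ components, one for each $b\in\{0,1\}^n$. We cannot keep one component and drop the others: $A(\mathbb R)$ is Zariski dense in the irreducible variety $A$, so it is an irreducible algebraic set, and its proper algebraic subsets have dimension less than $n$. Hence the requirement that $\det D$ be odd.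

**The lattice $D=\mathrm{Id}$.** This is the simplest choice with odd determinant, and it is sensible to hope that a general $M$ leaves no curves. For $n=2$ it fails *for every* $M$. Put $\Omega=\tfrac12\mathrm{Id}+\sqrt{-1}M$, so that $\tau_j=\Omega\varepsilon_j$, and let
$$\vartheta(z)=\sum_{k\in\mathbb Z^2}\exp(\pi\sqrt{-1}\,k^T\Omega k+2\pi\sqrt{-1}\,k^Tz),$$
which converges since $\operatorname{Im}\Omega=M$ is positive definite. It is a nonzero entire function with $\vartheta(z+\varepsilon_j)=\vartheta(z)$. Replacing $k$ by $k+m$ in the sum gives, for $m\in\mathbb Z^2$,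
$$\vartheta(z+\Omega m)=\exp(-\pi\sqrt{-1}\,m^T\Omega m-2\pi\sqrt{-1}\,m^Tz)\,\vartheta(z).$$
Put $e=\varepsilon_1+\varepsilon_2$. Since $-\bar\Omega=\Omega-\mathrm{Id}$ and $k^Tk\equiv k^Te$ mod 2, conjugating termwise and replacing $k$ by $-k$ gives $\overline{\vartheta(\bar z)}=\vartheta(z+\tfrac12e)$.

Let $w=-\tfrac12\sqrt{-1}Me$ and $f(z)=\vartheta(z+w)$. As $\bar w+\tfrac12e=w+\sqrt{-1}Me+\tfrac12e=w+\Omega e$,
$$\overline{f(\bar z)}=\vartheta(z+w+\Omega e)=\exp(-\pi\sqrt{-1}\,e^T\Omega e-2\pi\sqrt{-1}\,e^T(z+w))f(z)=\exp(-\pi\sqrt{-1}-2\pi\sqrt{-1}\,e^Tz)f(z).$$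
Here we used $-\pi\sqrt{-1}e^T\Omega e=-\pi\sqrt{-1}+\pi e^TMe$ and $-2\pi\sqrt{-1}e^Tw=-\pi e^TMe$. So
$$h(z)=\exp(-\tfrac{\pi}{2}\sqrt{-1}-\pi\sqrt{-1}\,e^Tz)f(z)$$
satisfies $\overline{h(\bar z)}=h(z)$. It is real on $\mathbb R^2$, and $h(z+\varepsilon_j)=-h(z)$.

The zero divisor of $h$ is invariant under $\Lambda$ and $\sigma$. By Chow's theorem it is an algebraic divisor on $A$, stable under $\sigma$. A component $C$ with $\sigma C\ne C$ has only finitely many real points, since they lie in $C\cap\sigma C$. Let $Y_1,\dots,Y_r$ be the $\sigma$-stable components with infinitely many real points, $m_i$ their multiplicities, and $Z_i=Y_i(\mathbb R)$. These are irreducible algebraic curves in $X$. Consider the circle $x_2=s$ in $X=\mathbb R^2/\mathbb Z^2$. For generic $s$ it avoids the finitely many singular points of the support of the divisor and the finitely many real points not on any $Z_i$, and by Sard's theorem it is transverse to the $Z_i$ elsewhere. On this circle $h$ then vanishes to order exactly $m_i$ at each point of $Z_i$. Since $h(x_1+1,s)=-h(x_1,s)$, the number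 of zeros of $x_1\mapsto h(x_1,s)$ in a period, counted with multiplicity, is odd. So $\sum_im_i\,\#(Z_i\cap\{x_2=s\})$ is odd, and for some $i$ the curve $Z_i$ meets the circle in an odd number of transverse points. Then $[Z_i]$ has odd mod 2 intersection number with $[x_2=s]$, and $[Z_i]\ne0$. Hence $H_1^{\mathrm{alg}}(X)\neq0$.

So genericity of $M$ alone is not enough; a *parity* has to be forced, and the only free datum left is $D$. The plan has three parts. We first show that the mod 2 class of a real subvariety $Z$ is read off from the integral homology class $c$ of its complexification. Then we show that for very general $M$ the class $c$ lies on a line in $\wedge^{2d}\Lambda_{\mathbb R}$. Finally we choose $D$ so that every integral point of that line gives even numbers.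

## 5. Mod 2 degree of $(\phi,\phi\circ\sigma)$

**Facts recalled.** For a smooth map $V\to T$ of closed manifolds of the same dimension, $T$ connected and $V$ not necessarily connected, $\deg_2$ is the number mod 2 of preimages of any regular value. It is a homotopy invariant and equals the value on $[V]$ of the pullback of the generator of top cohomology with $\mathbb Z/2$ coefficients. If $V$ and $T$ are oriented, it is the integral degree mod 2. *Parametric transversality:* if $G:O\times\mathcal S\to T$ is a smooth submersion and $q\in T$, then $q$ is a regular value of $G(\cdot,s)$ for almost all $s\in\mathcal S$.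

Let $T^d=\mathbb R^d/\mathbb Z^d$.

**Lemma 1.** Let $W$ be a closed smooth manifold of dimension $2d$, $d\ge1$, with a smooth involution $\sigma$ whose fixed set $F$ is empty or a closed submanifold of pure dimension $d$. Let $\phi:W\to T^d$ be smooth and $\Psi=(\phi,\phi\circ\sigma):W\to T^d\times T^d$. Then $\deg_2\Psi=\deg_2(\phi|_F)$.

Example. Let $W=T^1\times T^1$ with $\sigma(x,y)=(y,x)$ and $\phi(x,y)=ax+by$, $a,b\in\mathbb Z$. Then $F$ is the diagonal and $\phi|_F$ has degree $a+b$. The map $\Psi(x,y)=(ax+by,ay+bx)$ has degree $a^2-b^2\equiv a+b$ mod 2.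

The idea of the proof: preimages of a point $(p,p)$ of the diagonal are permuted by $\sigma$. Those off $F$ cancel in pairs, and those on $F$ are the solutions of $\phi|_F=p$. The work is to make $(p,p)$ a regular value while keeping the symmetry. Both sides depend only on the homotopy class of $\phi$, so we may change $\phi$ by adding $\mathbb R^d$-valued functions.

**Step 1 (regularity at the fixed points).** We arrange that $\Psi$ is a local diffeomorphism at the fixed preimages. Let $p$ be a regular value of $\phi|_F$ and $F\cap\phi^{-1}(p)=\{w_1,\dots,w_r\}$. Near $w_j$ choose coordinates $(x,z)\in\mathbb R^d\times\mathbb R^d$ with $\sigma(x,z)=(x,-z)$, so $F$ is $z=0$. Let $T_\pm$ be the $\pm1$ eigenspaces of $d\sigma$ at $w_j$; thus $T_+=T_{w_j}F$. Write $C=d\phi|_{T_+}$ and $B=d\phi|_{T_-}$. By regularity $C$ is invertible. Add to $\phi$ the terms $\epsilon\rho_jz$, where $\rho_j$ is a bump function supported in the chart, equal to $1$ near $w_j$, with disjoint supports for different $j$. These terms vanish on $F$, so $\phi|_F$ and $C$ do not change, while $B$ becomes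 $B+\epsilon\,\mathrm{Id}$ in the coordinate $z$. For all but finitely many $\epsilon$ this is invertible at every $w_j$; fix such an $\epsilon$, and write $\phi$ and $B$ again for the new map and its differential on $T_-$. Now
$$d\Psi(\xi_+,\xi_-)=(C\xi_++B\xi_-,\ C\xi_+-B\xi_-).$$
If this is zero, the sum and difference give $2C\xi_+=0$ and $2B\xi_-=0$, so $\xi_\pm=0$. Hence $d\Psi$ is invertible at each $w_j$.

**Step 2 (perturbing near the other preimages).** We find a family of perturbations that keep the form $(\phi,\phi\circ\sigma)$ and achieve transversality away from $F$. Let $S=\Psi^{-1}(p,p)$. Since $\Psi\circ\sigma$ is $\Psi$ followed by the swap of factors, $S$ is $\sigma$-invariant, and $S\cap F=\{w_1,\dots,w_r\}$. By Step 1 the $w_j$ are isolated in $S$, so $K=S\setminus\{w_1,\dots,w_r\}$ is compact, $\sigma$-invariant and disjoint from $F$. Each point of $K$ differs from its image under $\sigma$. So we can cover $K$ by finitely many open sets $U_a'$ with smooth functions $\beta_a:W\to[0,1]$, equal to $1$ on $U_a'$, such that $\operatorname{supp}\beta_a$ is disjoint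 from $F$ and from $\sigma(\operatorname{supp}\beta_a)$. Put
$$O=\Big(\bigcup_aU_a'\Big)\cap\sigma\Big(\bigcup_aU_a'\Big).$$
This is a $\sigma$-invariant open neighborhood of $K$ with $O\cap F=\emptyset$. For $s=(s_a)$ with $s_a\in\mathbb R^d$ let
$$\phi_s=\phi+\sum_as_a\beta_a,\qquad\Psi_s=(\phi_s,\phi_s\circ\sigma).$$
If $w\in O$, then $w\in U_a'$ and $\sigma w\in U_b'$ for some $a,b$. By the support condition
$$\beta_a(w)=1,\quad\beta_a(\sigma w)=0,\quad\beta_b(\sigma w)=1,\quad\beta_b(w)=0.$$
So moving $s_a$ moves the first component of $\Psi_s(w)$ in all directions and fixes the second, while moving $s_b$ does the reverse. Thus $(w,s)\mapsto\Psi_s(w)$ is a submersion on $O\times\{s\text{-space}\}$. By parametric transversality, $(p,p)$ is a regular value of $\Psi_s|_O$ for almost all $s$.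

**Step 3 (counting).** We count the preimages of $(p,p)$ under $\Psi_s$ for small suitable $s$. Let $Q$ be an open neighborhood of $\{w_1,\dots,w_r\}$ disjoint from all $\operatorname{supp}\beta_a$ and $\sigma(\operatorname{supp}\beta_a)$, with $Q\cap S=\{w_1,\dots,w_r\}$. It exists because the $w_j$ lie in $F$, which these supports avoid. On $Q$ we have $\Psi_s=\Psi$. On the compact set $W\setminus(O\cup Q)$ the map $\Psi$ avoids $(p,p)$, hence so does $\Psi_s$ for small $s$. So for suitable small $s$ all points of $\Psi_s^{-1}(p,p)$ are regular, and there are finitely many. They are $w_1,\dots,w_r$ together with a subset of $O$. That subset is $\sigma$-invariant, because $\Psi_s\circ\sigma$ is $\Psi_s$ followed by the swap, and $\sigma$ acts on it freely, because $O\cap F=\emptyset$. So it has an even number of points, and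
$$\deg_2\Psi=\deg_2\Psi_s\equiv r\equiv\deg_2(\phi|_F).\qquad\square$$

## 6. The mod 2 class of $Z$ read off from its complexification

From now on $\det D$ is odd, $A=A_M$ and $X=A(\mathbb R)$ as in Section 3.

**Definition 5 (derivations).** A linear operator $T$ on $\Lambda_{\mathbb R}$ acts on $\wedge^k\Lambda_{\mathbb R}$ as a *derivation* by
$$T\cdot(v_1\wedge\dots\wedge v_k)=\sum_iv_1\wedge\dots\wedge Tv_i\wedge\dots\wedge v_k.$$
This is linear in $T$, and the commutator of two such derivations is the derivation of the commutator.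

Example. Let $J$ be multiplication by $\sqrt{-1}$ on $\Lambda_{\mathbb R}=\mathbb C^n$. For $n=1$ and $t=\sqrt{-1}m$ we have $Jg=m^{-1}t$ and $Jt=-mg$, so $J\cdot(g\wedge t)=m^{-1}t\wedge t-m\,g\wedge g=0$. For $n=2$, $J\cdot(g_1\wedge g_2)=Jg_1\wedge g_2+g_1\wedge Jg_2\ne0$.

For $I=\{i_1<\dots<i_d\}$ write $g_I=g_{i_1}\wedge\dots\wedge g_{i_d}$, and similarly $g^I$.

**Lemma 2.** Let $Z\subset A(\mathbb R)$ be an irreducible algebraic subset of dimension $d\ge 1$. There is a class $c\in\wedge^{2d}\Lambda=H_{2d}(A,\mathbb Z)$ such that

(a) $J\cdot c=0$;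

(b) for $I\subset\{1,\dots,n\}$ with $|I|=d$, the coefficient of $g_I$ in $[Z]\in H_d(A(\mathbb R),\mathbb Z/2)$ is
$$\langle g^I\wedge\sigma^*g^I,\,c\rangle\bmod 2,\qquad g^I\wedge\sigma^*g^I=g^I\wedge\bigwedge_{i\in I}\Big(\sum_jD_{ij}\tau^j\Big).$$

The second formula in (b) follows from (1), because $g^i\wedge g^I=0$ for $i\in I$.

Example. Let $n=1$, $D=1$, $Z=X$. The complexification is $A$ itself, with class $c=g_1\wedge\tau_1$ up to sign. Then (b) gives the coefficient $\langle g^1\wedge\tau^1,c\rangle\equiv1$, in accordance with $[X]=g_1$.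

**Step 1 (complexify and resolve).** We construct $c$. Let $Y$ be the Zariski closure of $Z$ in the real variety $A$, that is, the variety defined by the real forms vanishing on $Z$. It is an integral variety of dimension $d$, because $Z$ is irreducible of dimension $d$. Since $Z$ is the zero set in $A(\mathbb R)$ of real forms, and these vanish on $Y$, we have $Y(\mathbb R)=Z$. By Hironaka there is a resolution $\pi:W\to Y$ over $\mathbb R$, with $W$ smooth projective of dimension $d$, which is an isomorphism over the regular locus $Y_{\mathrm{reg}}$. Let $f:W(\mathbb C)\to A$ be the induced holomorphic map; it commutes with the conjugations, both written $\sigma$. Put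
$$c=f_*[W(\mathbb C)]\in H_{2d}(A,\mathbb Z).$$
The fixed set of the antiholomorphic involution on $W(\mathbb C)$ is $F=W(\mathbb R)$, which is empty or of pure dimension $d$.

**Step 2 (resolution preserves the real class).** We show $\pi_*[W(\mathbb R)]=[Z]$ in $H_d(Z,\mathbb Z/2)$. Let $z\in Y_{\mathrm{reg}}(\mathbb R)$. Then $Z$ is a $d$-manifold near $z$, $\pi^{-1}(z)\cap W(\mathbb R)$ is one point, and near it $\pi$ is a diffeomorphism onto a neighborhood of $z$. So both classes restrict to the generator of $H_d(Z,Z\setminus\{z\};\mathbb Z/2)$, and their difference $\delta$ restricts to $0$. Let $S=Z\setminus Y_{\mathrm{reg}}(\mathbb R)$, an algebraic subset with $\dim S<d$, and triangulate $Z$ with $S$ as a subcomplex. Since $\dim Z=d$, there are no $(d+1)$-simplices, so $\delta$ is represented by a unique simplicial $d$-cycle. The interior of a $d$-simplex is disjoint from $S$, because $S$ is a subcomplex of dimension less than $d$. So it contains a point $z\in Y_{\mathrm{reg}}(\mathbb R)$. The coefficient of the simplex in the cycle is the restriction of $\delta$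 to $H_d(Z,Z\setminus\{z\};\mathbb Z/2)$, which is $0$. Hence $\delta=0$.

**Step 3 (proof of (a)).** The complex dimension of $W(\mathbb C)$ restricts $c$. Let $\alpha$ be a constant complex-valued form on $\mathbb C^n$ of type $(p,q)\neq(d,d)$ with $p+q=2d$. Then $p>d$ or $q>d$. As $f$ is holomorphic, $f^*\alpha$ has type $(p,q)$ on a manifold of complex dimension $d$, so $f^*\alpha=0$ and
$$\langle\alpha,c\rangle=\int_{W(\mathbb C)}f^*\alpha=0.$$
Let $J^*$ be the derivation on forms dual to $J$, so that $\langle\alpha,J\cdot c\rangle=\langle J^*\cdot\alpha,c\rangle$. A linear form of type $(1,0)$ satisfies $\alpha(Jx)=\sqrt{-1}\alpha(x)$, and one of type $(0,1)$ satisfies $\alpha(Jx)=-\sqrt{-1}\alpha(x)$. So $J^*$ acts on type $(p,q)$ as the scalar $\sqrt{-1}(p-q)$. For any constant $2d$-form $\alpha$, $J^*\cdot\alpha$ therefore has no $(d,d)$-component, and $\langle J^*\cdot\alpha,c\rangle=0$ by the previous display. Hence $J\cdot c=0$.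

**Step 4 (proof of (b)).** We apply Lemma 1 to projections. The homomorphism $\ell=(g^i)_{i\in I}:\Lambda\to\mathbb Z^d$ extends to $\ell:A=\Lambda_{\mathbb R}/\Lambda\to T^d$. Put $\phi=\ell\circ f:W(\mathbb C)\to T^d$. The generator of $H^d(T^d)$ pulls back under $\ell$ to $g^I$, so by Step 2
$$\deg_2(\phi|_F)=\langle g^I,f_*[W(\mathbb R)]\rangle=\langle g^I,[Z]\rangle,$$
which is the coefficient of $g_I$ in $[Z]$. Since $f$ is equivariant, $\phi\circ\sigma=\ell\circ\sigma\circ f$, so $\Psi=(\ell,\ell\circ\sigma)\circ f$. The generator of $H^{2d}(T^d\times T^d)$ pulls back under $(\ell,\ell\circ\sigma)$ to $g^I\wedge\sigma^*g^I$. Hence $\deg_2\Psi=\langle g^I\wedge\sigma^*g^I,c\rangle$ mod 2. By Lemma 1 the two are equal. $\square$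

## 7. Integral classes killed by $J_M$ for very general $M$

Fix $D$. Via the basis $g_i,\tau_j$, identify all the lattices $\Lambda_M$ with one lattice $\Lambda$; then only the complex structure $J_M$ on $\Lambda_{\mathbb R}$ varies. In $\Lambda_{\mathbb Q}$ put
$$t_j=\tau_j-\tfrac12d_j=\tau_j-\tfrac12\sum_kD_{kj}g_k .$$
These vectors do not depend on $M$; under the embedding given by $M$ they become $\sqrt{-1}M\varepsilon_j$. The $g_i,t_j$ form a basis of $\Lambda_{\mathbb R}$. They are not all in $\Lambda$, and this half-integrality will decide everything in Section 8.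

Let $\mathcal M$ be either (i) the set of all symmetric positive definite real $n\times n$ matrices, or (ii) the set of all diagonal ones with positive entries.

**Lemma 3.** There is $M\in\mathcal M$ such that for every $d\ge1$, every $c\in\wedge^{2d}\Lambda$ with $J_M\cdot c=0$ has the form
$$c=\sum_{|I|=d}\lambda_I\pi_I,\qquad \pi_I=\prod_{i\in I}(g_i\wedge t_i),\quad \lambda_I\in\mathbb R,\tag{2}$$
and in case (i) all $\lambda_I$ are equal, that is,
$$c=\lambda\,\frac1{d!}\Big(\sum_ig_i\wedge t_i\Big)^d,\qquad\lambda\in\mathbb R.\tag{3}$$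

Products of the $g_i\wedge t_i$ do not depend on the order, as these elements have even degree.

**Step 1 (the operators).** We write $J_M$ as a combination of operators that depend linearly on a matrix. Since $J_Mg_k=\sqrt{-1}\varepsilon_k$ and $t_j=\sqrt{-1}M\varepsilon_j$,
$$J_Mg_k=\sum_j(M^{-1})_{jk}t_j,\qquad J_Mt_j=-\sum_kM_{kj}g_k .$$
For a symmetric matrix $N$ define
$$U_N:\ g_k\mapsto0,\ t_j\mapsto\sum_kN_{kj}g_k,\qquad L_N:\ t_j\mapsto0,\ g_k\mapsto\sum_jN_{jk}t_j .$$
Then $J_M=L_{M^{-1}}-U_M$, and $J_{sM}=s^{-1}L_{M^{-1}}-sU_M$ for $s>0$.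

**Step 2 (choice of $M$).** We make "killed by $J_M$" imply "killed by every $J_{M'}$". For $c\in\wedge^{2d}\Lambda$ let $\mathcal N_c=\{M\in\mathcal M:J_M\cdot c=0\}$. The entries of $J_M\cdot c$ are real analytic in $M$, so $\mathcal N_c$ is a closed real analytic subset of the connected manifold $\mathcal M$. It is therefore all of $\mathcal M$ or nowhere dense. There are only countably many $c$, over all $d$. By Baire we may fix $M\in\mathcal M$ lying in no $\mathcal N_c\ne\mathcal M$. If now $J_M\cdot c=0$, then $M\in\mathcal N_c$, so $\mathcal N_c=\mathcal M$ and $J_{M'}\cdot c=0$ for all $M'\in\mathcal M$.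

**Step 3 (separating $U$ and $L$).** We show that $U$ and $L$ kill $c$ separately. Apply Step 2 to $M'$ and $2M'$:
$$L_{M'^{-1}}c-U_{M'}c=0,\qquad\tfrac12L_{M'^{-1}}c-2U_{M'}c=0 .$$
Hence $U_{M'}c=L_{M'^{-1}}c=0$ for all $M'\in\mathcal M$. As $\mathcal M$ is stable under inversion and spans the symmetric, respectively diagonal, matrices, and $U_N,L_N$ are linear in $N$,
$$U_Nc=L_Nc=0\quad\text{for all symmetric }N\text{ in case (i), all diagonal }N\text{ in case (ii)}.\tag{4}$$

**Step 4 (commutators).** We produce further operators killing $c$. For symmetric $N,N'$ and $a=NN'$, using $N'N=a^T$,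
$$[U_N,L_{N'}]g_k=U_N\sum_jN'_{jk}t_j=\sum_la_{lk}g_l,$$
$$[U_N,L_{N'}]t_j=-L_{N'}\sum_kN_{kj}g_k=-\sum_l(N'N)_{lj}t_l=-\sum_la_{jl}t_l .$$
So $[U_N,L_{N'}]=X_{NN'}$, where
$$X_a:\ g_k\mapsto\sum_la_{lk}g_l,\qquad t_j\mapsto-\sum_la_{jl}t_l .$$
By (4), $X_{NN'}c=0$ for all $N,N'$ allowed there.

**Step 5 (diagonal form, both cases).** We prove (2). Let $E_{kl}$ be the matrix units. Since $E_{ii}=E_{ii}E_{ii}$ and $E_{ii}$ is diagonal, $X_{E_{ii}}c=0$ in both cases. This operator sends $g_i\mapsto g_i$, $t_i\mapsto-t_i$ and the other basis vectors to $0$, so on a monomial $g_I\wedge t_K$ it is multiplication by $[i\in I]-[i\in K]$, where $[\cdot]$ is $1$ if the statement holds and $0$ if not. The monomials form a basis, so in $c$ only those with $[i\in I]=[i\in K]$ for all $i$ occur, that is, $I=K$. The degree is $2d$, so $|I|=d$. Up to sign $g_I\wedge t_I$ is $\pi_I$, and (2) follows.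

**Step 6 (equal coefficients, case (i)).** We prove (3). For $k\neq l$ we have $E_{kl}=E_{kk}(E_{kl}+E_{lk})$, a product of two symmetric matrices, so $X_{E_{kl}}c=0$. This operator sends $g_l\mapsto g_k$, $t_k\mapsto-t_l$, and the other basis vectors to $0$. For $K$ containing neither $k$ nor $l$,
$$X_{E_{kl}}\pi_K=0,\qquad X_{E_{kl}}\pi_{K\cup\{l\}}=(g_k\wedge t_l)\pi_K,\qquad X_{E_{kl}}\pi_{K\cup\{k\}}=-(g_k\wedge t_l)\pi_K,$$
$$X_{E_{kl}}\pi_{K\cup\{k,l\}}=\big(-g_k\wedge t_l\wedge g_l\wedge t_l+g_k\wedge t_k\wedge g_k\wedge t_l\big)\pi_K=0 .$$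
The elements $(g_k\wedge t_l)\pi_K$ for different $K$ are, up to sign, different basis monomials. So the equation $X_{E_{kl}}c=0$ says $\lambda_{K\cup\{l\}}=\lambda_{K\cup\{k\}}$ whenever $|K|=d-1$ and $k,l\notin K$. Any two $d$-subsets of $\{1,\dots,n\}$ are connected by such exchanges, so all $\lambda_I$ are equal to one $\lambda$, and $c=\lambda\sum_{|I|=d}\pi_I$, which is (3). $\square$

## 8. An antisymmetric half: the proof of Theorem A

Put $\theta=\sum_ig_i\wedge\tau_i$, so that $\theta^a/a!=\sum_{|I|=a}\prod_{i\in I}(g_i\wedge\tau_i)\in\wedge^{2a}\Lambda$. Let us see what Lemma 3 says in terms of the lattice basis: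
$$\sum_ig_i\wedge t_i=\theta-\tfrac12\sum_{i,k}D_{ki}\,g_i\wedge g_k=\theta+\tfrac12\sum_{k<i}(D_{ki}-D_{ik})\,g_k\wedge g_i .\tag{5}$$
For $D=\mathrm{Id}$ the halves cancel, $c=\lambda\theta^d/d!$ with $\lambda\in\mathbb Z$, and Lemma 2(b) gives all coefficients of $[Z]$ equal to $\lambda$ mod 2. Nothing forces $\lambda$ to be even, and Section 4 exhibited, for $n=2$, a curve of nonzero class. But if some $D_{ki}-D_{ik}$ is odd, a half survives in (5), the integral points of the line (3) have to clear it, and the coefficients of $\theta^d/d!$ become even. One odd entry is enough.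

**Step 1 (the choice).** Let $n\ge2$ and $D=\mathrm{Id}+E_{12}$. Then $\det D=1$, $d_2=\varepsilon_1+\varepsilon_2$, and $d_i=\varepsilon_i$ for $i\ne2$. Choose $M$ by Lemma 3 in case (i), and let $X=A(\mathbb R)$, an algebraic model of $\mathbb R^n/\mathbb Z^n$ by Section 3. By (5),
$$\sum_ig_i\wedge t_i=\tfrac12\,(2\theta+g_1\wedge g_2).$$

**Step 2 (a primitive integral generator of the line).** We expand the power in (3). Since $(g_1\wedge g_2)^2=0$, only two terms of the binomial expansion survive:
$$\frac{(2\theta+g_1\wedge g_2)^d}{d!}=2^d\,\frac{\theta^d}{d!}+2^{d-1}\frac{\theta^{d-1}}{(d-1)!}\wedge g_1\wedge g_2=2^{d-1}\kappa_d,$$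
$$\kappa_d=2\,\frac{\theta^d}{d!}+\frac{\theta^{d-1}}{(d-1)!}\wedge g_1\wedge g_2\ \in\wedge^{2d}\Lambda .$$
Let $1\le d\le n-1$, let $Z\subset X$ be an irreducible algebraic subset of dimension $d$, and let $c$ be its class from Lemma 2. By Lemma 2(a) and (3), $c\in\mathbb R\kappa_d$. Choose $I'\subset\{3,\dots,n\}$ with $|I'|=d-1$, which is possible because $d-1\le n-2$. The basis element $\prod_{i\in I'}(g_i\wedge\tau_i)\wedge g_1\wedge g_2$ of $\wedge^{2d}\Lambda$ does not occur in $\theta^d/d!$, and it has coefficient $1$ in $\kappa_d$. As $c$ is integral, $c=m\kappa_d$ with $m\in\mathbb Z$.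

**Step 3 (parity).** We evaluate Lemma 2(b). For $|I|=d$ the form $g^I\wedge\sigma^*g^I$ has degree $d$ in the $g^i$ and degree $d$ in the $\tau^j$. The second summand of $\kappa_d$ has degree $d+1$ in the $g_i$, so the form vanishes on it. Hence
$$\langle g^I\wedge\sigma^*g^I,c\rangle=2m\,\big\langle g^I\wedge\sigma^*g^I,\ \theta^d/d!\big\rangle\equiv0\pmod2 .$$
By Lemma 2(b), $[Z]=0$ in $H_d(X,\mathbb Z/2)$. So $H_d^{\mathrm{alg}}(X,\mathbb Z/2)=0$ for $0<d<n$, which proves Theorem A. In particular, for every odd $n>1$ there is an algebraic model $X$ of $\mathbb R^n/\mathbb Z^n$ with $H_1^{\mathrm{alg}}(X,\mathbb Z/2)=0$. $\blacksquare$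

**The case $n=2$, $d=1$ by hand.** Here $c=m(2g_1\wedge\tau_1+2g_2\wedge\tau_2+g_1\wedge g_2)$. The forms of Lemma 2(b) are $g^1\wedge(\tau^1+\tau^2)$ and $g^2\wedge\tau^2$. Both take the value $2m$ on $c$.

**Where $d<n$ enters.** For $d=n$ no $I'$ exists: every term of $\theta^{n-1}/(n-1)!$ contains $g_1$ or $g_2$, so $\kappa_n=2\theta^n/n!$ is divisible by $2$ in $\wedge^{2n}\Lambda$, and $c=\frac12\kappa_n$ is allowed. This is as it should be, because $[X]\neq0$.

## 9. Diagonal $M$ and a prescribed $H_1^{\mathrm{alg}}$: the proof of Theorem B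

**Step 1 (reduction to dimensions).** We show that only $\dim V$ matters. The map $GL_n(\mathbb Z)\to GL_n(\mathbb Z/2)$ is surjective, since elementary matrices generate the target and lift. The group $GL_n(\mathbb Z)$ acts on $\mathbb R^n/\mathbb Z^n$ by diffeomorphisms, and any two subspaces of $(\mathbb Z/2)^n$ of the same dimension are exchanged by $GL_n(\mathbb Z/2)$. So it suffices to find, for each $0\le r\le n$, a model with $\dim H_1^{\mathrm{alg}}=r$. The case $r=0$ is Theorem A. Let $1\le r\le n$.

**Step 2 (the choice).** We want $g_1,\dots,g_r$ to be represented by curves and the others to be killed by a half. Take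
$$D=\mathrm{Id}+\sum_{i>r}E_{1i},$$
which is upper triangular with determinant $1$. So $d_i=\varepsilon_i$ for $i\le r$ and $d_i=\varepsilon_1+\varepsilon_i$ for $i>r$. Choose $M=\operatorname{diag}(m_1,\dots,m_n)$ by Lemma 3 in case (ii), and let $X=A(\mathbb R)$.

**Step 3 (upper bound).** We show $H_1^{\mathrm{alg}}(X)\subset\langle g_1,\dots,g_r\rangle$. Let $c$ be the class from Lemma 2 of an irreducible algebraic curve in $X$. By (2) with $d=1$, $c=\sum_i\lambda_i\,g_i\wedge t_i$, where
$$g_i\wedge t_i=g_i\wedge\tau_i\quad(i\le r),\qquad g_i\wedge t_i=g_i\wedge\tau_i+\tfrac12\,g_1\wedge g_i\quad(i>r).$$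
As $c$ is integral, the coefficient of $g_i\wedge\tau_i$ gives $\lambda_i\in\mathbb Z$ for all $i$, and the coefficient of $g_1\wedge g_i$ gives $\lambda_i\in2\mathbb Z$ for $i>r$. By Lemma 2(b) the coefficient of $g_k$ in the class of the curve is
$$\Big\langle g^k\wedge\sum_jD_{kj}\tau^j,\,c\Big\rangle=D_{kk}\lambda_k=\lambda_k\pmod 2,$$
because the only terms of $c$ containing a $\tau$ are the $\lambda_i\,g_i\wedge\tau_i$, and $D_{kk}=1$. So the class is $\sum_k\lambda_kg_k\equiv\sum_{k\le r}\lambda_kg_k$.

**Step 4 (the curves exist).** We show that $g_i\in H_1^{\mathrm{alg}}(X)$ for $i\le r$. First,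
$$\mathbb C\varepsilon_i\cap\Lambda=\mathbb Zg_i+\mathbb Z\tau_i,\qquad\tau_i=(\tfrac12+\sqrt{-1}\,m_i)\varepsilon_i .$$
Indeed, if $a+\sum_jb_j\tau_j\in\mathbb C\varepsilon_i$, its imaginary part $Mb$ is a multiple of $\varepsilon_i$; as $M$ is diagonal, $b=b_i\varepsilon_i$. The real part is then $a+\tfrac12b_i\varepsilon_i$, so $a\in\mathbb Z\varepsilon_i$. Hence $C_i=\mathbb C\varepsilon_i/(\mathbb Zg_i+\mathbb Z\tau_i)\subset A$ is an elliptic curve. It is $\sigma$-stable, since $\sigma g_i=g_i$ and $\sigma\tau_i=g_i-\tau_i$. By Chow's theorem it is algebraic, and being $\sigma$-stable it is defined over $\mathbb R$. By the computation of real points in Section 3 with $n=1$ and $D=1$, its real locus is the circle $\mathbb Rg_i/\mathbb Zg_i$. This locus is infinite, hence Zariski dense in the irreducible curve $C_i$. So it is an irreducible algebraic curve in $X$, and it has class $g_i$.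

By Steps 3 and 4, $H_1^{\mathrm{alg}}(X)=\langle g_1,\dots,g_r\rangle$ has dimension $r$. With Step 1 this proves Theorem B. $\blacksquare$
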